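\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Signed solutions of the basic adjoint relationship on a box}


\begin{abstract}
The basic adjoint relationship links a density $p_0$ on a $K$-dimensional box to measures on its faces; it is the equation satisfied by the stationary law of a semimartingale reflecting Brownian motion. It has been conjectured that a signed solution $p_0$ never changes sign. We show that this is true for $K=1$ and false for every $K\ge2$. For $K=2$ we determine exactly when it holds, for all boxes, drifts and covariance matrices: the conjecture holds if and only if none of the four $2\times2$ corner matrices has negative determinant. At most one corner can have negative determinant. If one does, the solution densities form a two-dimensional space in which only one line consists of functions of constant sign.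
\end{abstract}

\section{The question and the answer}

\subsection{The basic adjoint relationship}

Let $K\ge1$, let $b_1,\dots,b_K>0$, and let
\[
S=\{x\in\mathbb R^K:\ 0\le x_i\le b_i,\ i=1,\dots,K\}.
\]
The $2K$ faces of this box are $F_i=\{x\in S:x_i=0\}$ and $F_{K+i}=\{x\in S:x_i=b_i\}$, with inward unit normals $n_i=e_i$ and $n_{K+i}=-e_i$. Surface measure on $F_k$ is denoted $\sigma_k$. We are given a drift $\theta\in\mathbb R^K$, a positive definite $K\times K$ covariance matrix $\Gamma$, and a $K\times 2K$ matrix $R$ whose $k$-th column $v_k$ is the direction of reflection on $F_k$, normalized by $n_k\cdot v_k=1$. Put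
\[
\mathcal Lf=\frac12\sum_{i,j=1}^K\Gamma_{ij}\frac{\partial^2f}{\partial x_i\partial x_j}+\sum_{i=1}^K\theta_i\frac{\partial f}{\partial x_i},
\qquad
\mathcal D_kf=v_k\cdot\nabla f .
\]

A function $p_0$ on $S$ and measures $p_k$ on $F_k$, $k=1,\dots,2K$, \emph{jointly satisfy the basic adjoint relationship} if
\begin{equation}\label{eq:bar}
\int_S\mathcal Lf\;p_0\,dx+\sum_{k=1}^{2K}\int_{F_k}\mathcal D_kf\;dp_k=0\qquad\text{for all }f\in C^2_b(S).
\end{equation}
Here $C_b^2(S)$ is the space of $C^2$ functions whose derivatives of order at most two are bounded and continuous up to the boundary. A positive constant in front of the boundary sum, which appears in some formulations, can be absorbed into the $p_k$.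

The data $(S,\theta,\Gamma,R)$ describe a process that moves as a Brownian motion with drift $\theta$ and covariance $\Gamma$ inside $S$ and is pushed in the direction $v_k$ when it meets $F_k$: a semimartingale reflecting Brownian motion. By It\^o's formula, the expected increment of $f(Z_t)$ is the expectation of $\int\mathcal Lf(Z)\,dt$ plus the expected boundary terms $\int\mathcal D_kf(Z)\,dY_k$, where $Y_k$ is the amount of pushing on $F_k$. If $Z$ is stationary this total vanishes, which is \eqref{eq:bar} with $p_0$ the stationary density and $p_k$ the mean rate of pushing. This explains the shape of \eqref{eq:bar}; nothing below depends on it.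

The data must be such that the process exists. Concretely, we assume throughout:
\begin{quote}
for every nonempty $J\subset\{1,\dots,2K\}$ with $\bigcap_{k\in J}F_k\ne\emptyset$, the matrix $(n_j\cdot v_k)_{j,k\in J}$ is an \emph{$\mathcal S$-matrix}: it maps some vector $u\ge0$ to a vector with strictly positive components.
\end{quote}
In words, at each boundary point some nonnegative combination of the directions of reflection belonging to the faces through that point points strictly away from all these faces. For $|J|=1$ the matrix is $(1)$, so the condition concerns only points that lie on two or more faces.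

A stationary law gives a nonnegative $p_0$. The following statement, Conjecture 3.1 of \cite{source}, asserts that \eqref{eq:bar} alone forces constant sign.

\begin{conjecture}
Let $p_0$ be a real-valued integrable Borel function on $S$ and let $p_k$ be finite signed Borel measures on $F_k$, $k=1,\dots,2K$. If they jointly satisfy \eqref{eq:bar}, then $p_0$ does not change sign: either $p_0\ge0$ a.e.\ on $S$ or $p_0\le0$ a.e.\ on $S$.
\end{conjecture}

For given data, let $V$ be the real vector space of all $p_0$, modulo null sets, that occur in solutions of \eqref{eq:bar}. The conjecture is a strong form of uniqueness: if no element of $V$ changes sign, then $p_0\mapsto\int_Sp_0\,dx$ is injective on $V$, so $\dim V\le1$.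

\subsection{Results}

\begin{proposition}\label{prop:one}
For $K=1$ the conjecture is true; moreover $p_0=Ce^{2\theta x/\Gamma}$ a.e.
\end{proposition}

\begin{theorem}\label{thm:counter}
Let $K\ge2$, let $b_i>0$ be arbitrary, $\theta=0$, $\Gamma=I$, $a>1$, and
\begin{equation}\label{eq:R}
v_1=e_1+ae_2,\quad v_2=e_2+ae_1,\qquad v_i=e_i\ (3\le i\le K),\qquad v_{K+i}=-e_i\ (1\le i\le K).
\end{equation}
These data satisfy the standing assumption. There are $p_0\in L^1(S)$, continuous in the interior of $S$, and finite signed measures $p_k\ll\sigma_k$ satisfying \eqref{eq:bar}, such that $p_0>0$ on a nonempty open set and $p_0<0$ on a nonempty open set. Hence the conjecture is false for every $K\ge2$.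
\end{theorem}

For $K=2$ call a corner of $S$ \emph{negative} if $\det(n_j\cdot v_k)_{j,k\in J}<0$ for the pair $J$ of faces meeting there. Since $(n_j\cdot v_k)$ is the product of the matrix with rows $n_j$ and the matrix with columns $v_k$, a corner is negative exactly when the two reflection vectors have the orientation opposite to that of the two normals.

\begin{theorem}\label{thm:class}
Let $K=2$ and let $b,\theta,\Gamma,R$ be arbitrary subject to the standing assumption.
\begin{enumerate}
\item At most one corner is negative.
\item If no corner is negative, then $\dim V=1$ and $V$ is spanned by a function that is strictly positive in the interior. The conjecture holds for these data.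
\item If one corner is negative, then $\dim V=2$. The elements of $V$ that do not change sign are exactly the real multiples of one strictly positive function; all others change sign. The conjecture fails for these data.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:drift}
For every $K\ge2$, every box and every $\theta\in\mathbb R^K$ there are data for which the conjecture fails.
\end{corollary}

For instance, let $K=2$, $\Gamma=I$ and let $R$ be as in \eqref{eq:R} but with any $a\ge0$. The standing assumption holds (the check in Section~\ref{sec:counter} uses only $a\ge0$), and the corner determinants are $1-a^2,1,1,1$. So the conjecture holds for $a\le1$ and fails for $a>1$, whatever the drift.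

\subsection{The idea}

In the plane with $\theta=0$ and $\Gamma=I$, a solution $p_0$ is the real part of an analytic function $G$, and \eqref{eq:bar} prescribes the argument of $G$ modulo $\pi$ on each side. Such a boundary problem can be solved by products of powers of a conformal map. The only freedom left is a real multiplier, and the only constraint is that $G$ be integrable along the sides, because the $p_k$ are finite. At an ordinary corner this leaves no room for a pole of the multiplier. At a negative corner a simple pole is admissible, and a real function with a simple pole changes sign there. Section~\ref{sec:complex} shows this for one corner by hand, and Section~\ref{sec:counter} turns it into the counterexample. The rest of the paper proves the classification. The two further difficulties are to show that nothing else is possible when the $p_k$ are merely measures (Section~\ref{sec:zero}) and to treat a drift (Section~\ref{sec:drift}).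

\subsection{Conventions}

We identify $\mathbb R^2$ with $\mathbb C$, so vectors are complex numbers, and $v\cdot w=\operatorname{Re}(\bar vw)$. We write $\partial=\frac12(\partial_x-i\partial_y)$, $\bar\partial=\frac12(\partial_x+i\partial_y)$, $\mathbb H=\{\operatorname{Im}\zeta>0\}$, $\mathbb D=\{|\zeta|<1\}$ and $\mathbb T=\partial\mathbb D$; area measure is written $dx$ on the box or polygon and $d^2w$ in the variable $w$ of the disc. The symbol $\asymp$ means equality up to factors bounded above and below by positive constants. On a side of a polygon, $n$ is the inward unit normal and $\tau$ the counterclockwise unit tangent, so $n=i\tau$. Since $n\cdot v=1$, a direction of reflection has the form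
\begin{equation}\label{eq:delta}
v=n+t\tau=n(1-it)=\frac{ne^{-i\delta}}{\cos\delta},\qquad t=\tan\delta,\quad |\delta|<\frac\pi2 .
\end{equation}
Thus $\delta$ is the angle by which $v$ is turned clockwise from the normal.

\section{One dimension, and adding coordinates}\label{sec:product}

\begin{proof}[Proof of Proposition~\ref{prop:one}]
Let $g\in C_c^\infty(0,b_1)$ and let $f$ be a primitive of $g$. Then $f'=0$ at both endpoints, so \eqref{eq:bar} becomes $\int(\frac\Gamma2g'+\theta g)p_0\,dx=0$. Hence $\frac\Gamma2p_0'=\theta p_0$ in the sense of distributions, and $p_0=Ce^{2\theta x/\Gamma}$ a.e. This function has constant sign.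
\end{proof}

Planar solutions can be lifted to $K\ge3$ because a normally reflected coordinate has an explicit density.

\begin{lemma}\label{lem:product}
Let $K\ge3$, $\Gamma=I$, and let $v_1,v_2,v_{K+1},v_{K+2}$ lie in the span of $e_1,e_2$, while $v_i=e_i$, $v_{K+i}=-e_i$ for $i\ge3$. Consider the planar data on $[0,b_1]\times[0,b_2]$ with drift $(\theta_1,\theta_2)$, covariance $I$ and directions $v_1,v_2,v_{K+1},v_{K+2}$, where we keep the labels $1,2,K+1,K+2$ for the four planar faces. If the planar data satisfy the standing assumption, then so do the $K$-dimensional data. If $(g;g_1,g_2,g_{K+1},g_{K+2})$ is a planar solution of \eqref{eq:bar}, then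
\[
p_0(x)=g(x_1,x_2)\prod_{i\ge3}\varrho_i(x_i),\qquad \varrho_i(x_i)=e^{2\theta_ix_i},
\]
is the density of a solution of \eqref{eq:bar} in $S$. If the $g_k$ are absolutely continuous with respect to length, the face measures of that solution are absolutely continuous with respect to the $\sigma_k$.
\end{lemma}

\begin{proof}
A set $J$ with $\bigcap_JF_k\ne\emptyset$ contains at most one of $i,K+i$ for each $i$. As $v_1,v_2,v_{K+1},v_{K+2}$ are orthogonal to $n_j=\pm e_i$, $i\ge3$, and the other $v_k$ are orthogonal to $e_1,e_2$, the matrix $(n_j\cdot v_k)_{j,k\in J}$ is block diagonal: one block is a planar matrix, the other an identity (either may be empty). Hence it is an $\mathcal S$-matrix.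

Since $\varrho_i'=2\theta_i\varrho_i$, we have $(\frac12\phi''+\theta_i\phi')\varrho_i=(\frac12\phi'\varrho_i)'$, so for $\phi\in C^2[0,b_i]$
\begin{equation}\label{eq:onedim}
\int_0^{b_i}\Bigl(\frac12\phi''+\theta_i\phi'\Bigr)\varrho_i\,dx_i+\frac12\varrho_i(0)\phi'(0)-\frac12\varrho_i(b_i)\phi'(b_i)=0 .
\end{equation}
Write $x'=(x_1,x_2)$ and $y=(x_3,\dots,x_K)$. Let
\begin{align*}
p_k&=g_k\otimes\prod_{i\ge3}\varrho_i(x_i)\,dx_i &&(k\in\{1,2,K+1,K+2\}),\\
p_i&=\tfrac12\varrho_i(0)\,g(x')\prod_{l\ge3,\,l\ne i}\varrho_l(x_l)\,\sigma_i,\qquad
p_{K+i}=\tfrac12\varrho_i(b_i)\,g(x')\prod_{l\ge3,\,l\ne i}\varrho_l(x_l)\,\sigma_{K+i} &&(i\ge3).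
\end{align*}
These are finite because $g$ is integrable and the $g_k$ are finite. Let $f\in C_b^2(S)$. For fixed $y$ apply the planar relation to $f(\cdot,y)$, multiply by $\prod_{i\ge3}\varrho_i$ and integrate over $y$. For each $i\ge3$ apply \eqref{eq:onedim} in the variable $x_i$, multiply by $g(x')\prod_{l\ge3,\,l\ne i}\varrho_l$ and integrate over the remaining variables. The sum of these identities is \eqref{eq:bar}.
\end{proof}

\section{The boundary condition in complex form}\label{sec:complex}

\subsection{Analytic densities}

Let $P\subset\mathbb C$ be a bounded open convex polygon with open sides $\Sigma_k$, normals $n_k$ and directions $v_k=n_ke^{-i\delta_k}/\cos\delta_k$ as in \eqref{eq:delta}. If $\theta=0$ and $\Gamma=I$, testing \eqref{eq:bar} with functions supported inside $P$ shows that $p_0$ is harmonic, so we look for $p_0=\operatorname{Re}G$ with $G$ analytic. The next lemma says which boundary condition $G$ should satisfy.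

\begin{lemma}\label{lem:analytic}
Let $G$ be analytic in $P$, extend analytically across each open side, and satisfy $|G(z)|\le C\operatorname{dist}(z,\{\text{corners}\})^{-1+\eta}$ for some $\eta>0$. Suppose that on every open side
\begin{equation}\label{eq:bc}
Gn_k=(\operatorname{Re}G)\,v_k,\qquad\text{equivalently}\qquad Ge^{i\delta_k}\in\mathbb R .
\end{equation}
Then for every complex-valued $\varphi\in C^1(\overline P)$
\begin{equation}\label{eq:weak}
\int_PG\,\bar\partial\varphi\,dx=-\frac12\sum_k\int_{\Sigma_k}\varphi\,v_k\operatorname{Re}G\,ds ,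
\end{equation}
and for every real $f\in C^2(\overline P)$
\begin{equation}\label{eq:bar0}
\int_P\tfrac12\Delta f\,\operatorname{Re}G\,dx+\sum_k\int_{\Sigma_k}v_k\cdot\nabla f\;\tfrac12\operatorname{Re}G\,ds=0 .
\end{equation}
All integrals converge absolutely.
\end{lemma}

\begin{proof}
The two forms of \eqref{eq:bc} agree: by \eqref{eq:delta} the first says $G=(\operatorname{Re}G)e^{-i\delta_k}/\cos\delta_k$, and if $Ge^{i\delta_k}=c$ is real then $\operatorname{Re}G=c\cos\delta_k$.

The growth bound makes $G$ integrable on $P$ and on $\partial P$. Let $P_\varepsilon$ be $P$ minus the closed $\varepsilon$-discs about the corners, with inward normal $n$. Since $\bar\partial(G\varphi)=G\bar\partial\varphi$, the divergence theorem gives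
\[
\int_{P_\varepsilon}G\,\bar\partial\varphi\,dx=-\frac12\int_{\partial P_\varepsilon}\varphi\,G\,n\,ds .
\]
On the sides $Gn=v_k\operatorname{Re}G$. The circular arcs contribute at most $C'\max|\varphi|\,\varepsilon\cdot\varepsilon^{-1+\eta}\to0$. Letting $\varepsilon\to0$ gives \eqref{eq:weak}.

For \eqref{eq:bar0} take $\varphi=f_x-if_y$. Then $\bar\partial\varphi=\frac12\Delta f$ and $\operatorname{Re}(v\varphi)=v\cdot\nabla f$, so \eqref{eq:bar0} is the real part of \eqref{eq:weak}.
\end{proof}

\subsection{A single corner}\label{sub:corner}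

Consider near $0$ the quarter plane $\{x>0,\,y>0\}$ with the directions of Theorem~\ref{thm:counter}: $v=i+a$ on the horizontal side and $v=1+ia$ on the vertical side, with any $a>0$. Write $a=\tan\pi\beta$, $0<\beta<\frac12$. Comparing with \eqref{eq:delta}: on the horizontal side $n=i$ and $v=i(1-ia)$, so $\delta=\pi\beta$; on the vertical side $n=1$ and $v=1+ia$, so $\delta=-\pi\beta$. Condition \eqref{eq:bc} asks that
\[
\arg G\equiv-\pi\beta\ \text{ on }\mathbb R_+,\qquad \arg G\equiv\pi\beta\ \text{ on }i\mathbb R_+\qquad(\mathrm{mod}\ \pi).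
\]
For $G=e^{-i\pi\beta}z^\lambda$ the first condition holds, and the second says $\lambda\frac\pi2-\pi\beta\equiv\pi\beta$, that is, $\lambda=4\beta+2m$ with $m\in\mathbb Z$.

\begin{itemize}
\item $m=0$: as $\arg z$ runs from $0$ to $\frac\pi2$, $\arg G$ runs from $-\pi\beta$ to $\pi\beta$. Hence $\operatorname{Re}G>0$.
\item $m=-1$: $\arg G$ runs from $-\pi\beta$ to $\pi\beta-\pi$. Hence $\operatorname{Re}G>0$ on the horizontal side and $\operatorname{Re}G<0$ on the vertical side.
\end{itemize}
The second function changes sign at the corner, and it is singular there. The boundary measures $\frac12\operatorname{Re}G\,ds$ are finite near $0$ if and only if $\lambda=4\beta-2>-1$, i.e.\ $\beta>\frac14$, i.e.\ $a>1$; for $m\le-2$ they are never finite. So the second solution is admissible exactly when the corner determinant $1-a^2$ is negative. It remains to see that this local solution can be continued to a whole rectangle. (The choices $m\ge1$ are admissible at the corner too; Proposition~\ref{prop:zero} will show how the global problem limits the possibilities.)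

\section{The counterexample}\label{sec:counter}

\subsection{Facts about conformal maps of polygons}\label{sub:conformal}

Let $P$ be a bounded open convex polygon with corners $c_j$ and interior angles $\xi_j\in(0,\pi)$, and let $\psi:\mathbb D\to P$ be a conformal bijection. We use the following standard facts. By Carath\'eodory's theorem $\psi$ extends to a homeomorphism $\overline{\mathbb D}\to\overline P$; let $a_j=\psi^{-1}(c_j)\in\mathbb T$. By the Schwarz--Christoffel formula
\begin{equation}\label{eq:SC}
\psi'(\zeta)=C\prod_j(\zeta-a_j)^{\xi_j/\pi-1},\qquad C\ne0,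
\end{equation}
with analytic branches of the powers on $\mathbb D$. In particular $\psi$ is analytic with $\psi'\ne0$ on the open arcs between the $a_j$. Near $a_j$, \eqref{eq:SC} reads $\psi'=(\zeta-a_j)^{\xi_j/\pi-1}g$ with $g$ analytic and $g(a_j)\ne0$; integrating the power series of $g$ term by term gives
\begin{equation}\label{eq:psi-corner}
|\psi(\zeta)-c_j|\asymp|\zeta-a_j|^{\xi_j/\pi}\qquad\text{near }a_j .
\end{equation}
Every conformal map $\Phi$ of $P$ onto $\mathbb H$ is $\psi^{-1}$ followed by a M\"obius map. Hence $\Phi$ extends to a homeomorphism of the closures (that of $\mathbb H$ taken in the Riemann sphere), it maps $\partial P$ onto $\mathbb R\cup\{\infty\}$, it is analytic across the open sides except for a simple pole if it takes the value $\infty$ there, and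
\begin{equation}\label{eq:Phi-corner}
|\Phi(z)-\Phi(c_j)|\asymp|z-c_j|^{\pi/\xi_j}\ \text{ if }\Phi(c_j)\ne\infty,\qquad
|\Phi(z)|\asymp|z-c_j|^{-\pi/\xi_j}\ \text{ if }\Phi(c_j)=\infty
\end{equation}
near $c_j$. As $z$ runs counterclockwise along $\partial P$, $\Phi(z)$ increases along $\mathbb R\cup\{\infty\}$.

\subsection{Proof of Theorem~\ref{thm:counter}}

By Lemma~\ref{lem:product} with $\theta=0$, where $\varrho_i=1$, it suffices to treat $K=2$. In that case the faces $F_1,F_2,F_3,F_4$ are the left, bottom, right and top sides. The construction is summarized in Figure~\ref{fig:rect}.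

\emph{Standing assumption.} For $J=\{1,2\}$ the matrix is $\bigl(\begin{smallmatrix}1&a\\a&1\end{smallmatrix}\bigr)$; take $u=(1,1)$. For $J=\{2,3\}$ and $J=\{1,4\}$ it is $\bigl(\begin{smallmatrix}1&0\\-a&1\end{smallmatrix}\bigr)$; take $u=(1,a+1)$. For $J=\{3,4\}$ it is the identity. No other $J$ with $|J|\ge2$ has $\bigcap_JF_k\ne\emptyset$.

\emph{Construction.} Let $P=(0,b_1)\times(0,b_2)$ and let $\Phi:P\to\mathbb H$ be conformal with $\Phi(0)=\infty$ and $\Phi(b_1+ib_2)=0$. Put $x_1=\Phi(b_1)$ and $x_3=\Phi(ib_2)$. The corners in counterclockwise order are $0,\ b_1,\ b_1+ib_2,\ ib_2$, so $x_1<0<x_3$. Let $\beta\in(\frac14,\frac12)$ with $\tan\pi\beta=a$, and set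
\[
F=e^{i\pi\beta}(\Phi-x_1)^{-\beta}(\Phi-x_3)^{-\beta},\qquad G=\Phi F,
\]
with arguments of $\Phi-x_1$ and $\Phi-x_3$ in $[0,\pi]$. The factor $F$ has the required argument on the sides:
\begin{itemize}
\item bottom, $\Phi<x_1$: both arguments are $\pi$, and $\arg F=\pi\beta-2\pi\beta=-\pi\beta$;
\item right and top, $x_1<\Phi<x_3$: the arguments are $0$ and $\pi$, and $\arg F=0$;
\item left, $\Phi>x_3$: both arguments are $0$, and $\arg F=\pi\beta$.
\end{itemize}
As computed in Section~\ref{sub:corner}, $\delta=\pi\beta$ on the bottom and $\delta=-\pi\beta$ on the left; on the right and top $v=n$ and $\delta=0$. So $Fe^{i\delta_k}>0$ on every open side. Since $\Phi$ is real there, $Ge^{i\delta_k}\in\mathbb R$, which is \eqref{eq:bc}. Both $F$ and $G$ are analytic across the open sides, because $\Phi$ takes the values $x_1$, $x_3$ and $\infty$ only at corners.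

\emph{Growth.} All angles are $\frac\pi2$, so \eqref{eq:Phi-corner} holds with exponents $\pm2$. Near $0$,
\[
|G|\asymp|\Phi|^{1-2\beta}\asymp|z|^{-2+4\beta},\qquad -2+4\beta>-1\ \text{ because }\beta>\tfrac14 .
\]
Near $c=b_1$ and $c=ib_2$, $|G|\asymp|z-c|^{-2\beta}$ with $-2\beta>-1$. Near $b_1+ib_2$, $G$ is bounded. Lemma~\ref{lem:analytic} applies: $p_0=\operatorname{Re}G$ (set equal to $0$ at the corners) and $p_k=\frac12p_0\,\sigma_k$ satisfy \eqref{eq:bar}.

\emph{Sign.} The function $p_0$ is continuous up to the open sides. On the right side $p_0=\Phi F<0$, as $\Phi\in(x_1,0)$ and $F>0$; on the top side $p_0=\Phi F>0$, as $\Phi\in(0,x_3)$. So $p_0$ takes both signs on nonempty open subsets of $P$. \qed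

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,>=stealth]
\draw (0,0) rectangle (4,2.6);
\draw[->,thick] (1.4,0)--(2.3,0.5) node[right] {$v_2$};
\draw[->,thick] (0,1.0)--(0.5,1.9) node[right] {$v_1$};
\draw[->,thick] (4,1.3)--(3.4,1.3) node[left] {$v_3$};
\draw[->,thick] (2,2.6)--(2,2.0) node[below] {$v_4$};
\node[below] at (2.2,-0.05) {$\Phi<x_1$, \ $p_0<0$};
\node[right] at (4.05,0.9) {$x_1<\Phi<0$, \ $p_0<0$};
\node[above] at (2,2.65) {$0<\Phi<x_3$, \ $p_0>0$};
\node[left] at (-0.05,1.3) {$\Phi>x_3$, \ $p_0>0$};
\node[below left] at (0,0) {$\Phi=\infty$};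
\node[above right] at (4,2.6) {$\Phi=0$};
\fill (0,0) circle (1.5pt) (4,2.6) circle (1.5pt);
\end{tikzpicture}
\caption{The planar counterexample: directions of reflection, values of the conformal map $\Phi$ and sign of $p_0=\operatorname{Re}(\Phi F)$ on the four sides. The sign changes at the lower left corner, where $p_0$ is unbounded but integrable along the sides, and at the upper right corner, where $p_0$ vanishes.}
\label{fig:rect}
\end{figure}

\begin{remark}
The function $\operatorname{Re}F$ is also a solution density: $|F|\asymp|z|^{4\beta}$ near $0$, $|F|\asymp|z-c|^{-2\beta}$ near $c=b_1$ and $c=ib_2$, and $F$ is bounded near $b_1+ib_2$, so Lemma~\ref{lem:analytic} applies. It is positive, since $\arg F=\pi\beta-\beta\arg(\Phi-x_1)-\beta\arg(\Phi-x_3)$ lies between $-\pi\beta$ and $\pi\beta$. So these data have at least the two-parameter family of solutions $\operatorname{Re}\bigl((m_0+m_1\Phi)F\bigr)$. Theorem~\ref{thm:class} says that there are no others.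
\end{remark}

\section{Corners of a parallelogram}\label{sec:angles}

We now take $K=2$ and general data. We first normalize $\Gamma$ and find the numbers that govern the corners.

\subsection{Reduction to covariance $I$}

Put $y=\Gamma^{-1/2}x$, let $P=\Gamma^{-1/2}(\operatorname{int}S)$, a parallelogram, and replace $\theta$ and $v_k$ by $\Gamma^{-1/2}\theta$ and $\Gamma^{-1/2}v_k$. For $f(x)=\tilde f(y)$, $\mathcal Lf$ becomes $\frac12\Delta\tilde f+\theta\cdot\nabla\tilde f$ with the new $\theta$. The density $p_0$ becomes $(\det\Gamma)^{1/2}p_0(\Gamma^{1/2}y)$, which has the same signs, and the $p_k$ are pushed forward. So $V$ is carried isomorphically to the corresponding space on $P$, for which we keep the letter $V$. A face on which $n\cdot x$ is constant becomes one on which $(\Gamma^{1/2}n)\cdot y$ is constant, so the new unit normals are positive multiples of $\Gamma^{1/2}n_k$, and $(\Gamma^{1/2}n_j)\cdot(\Gamma^{-1/2}v_k)=n_j\cdot v_k$. Rescaling $v_k$ by a positive factor, absorbed in the measure, we restore $n_k\cdot v_k=1$. Altogether the corner matrices change only by positive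 row and column factors, which affect neither the $\mathcal S$-property nor the sign of the determinant.

Number the corners $c_1,\dots,c_4$ counterclockwise and let $\Sigma_j$ be the open side from $c_j$ to $c_{j+1}$, indices modulo $4$. Let $n_j$, $v_j=n_je^{-i\delta_j}/\cos\delta_j$ and $\mu_j$ be the normal, the direction and the measure belonging to $\Sigma_j$. Relation \eqref{eq:bar} becomes
\begin{equation}\label{eq:B}
\int_P\Bigl(\frac12\Delta f+\theta\cdot\nabla f\Bigr)p_0\,dx+\sum_{j=1}^4\int_{\overline\Sigma_j}v_j\cdot\nabla f\,d\mu_j=0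
\end{equation}
for all $f\in C^2(\overline P)$, with $p_0\in L^1(P)$ real and $\mu_j$ finite signed measures. It suffices to test with real $f\in C_c^\infty(\mathbb R^2)$. Indeed, place the origin inside the convex set $P$; if $f\in C^2(\overline P)$, then $f(rz)$ with $r<1$ is $C^2$ near $\overline P$ and tends to $f$ in $C^2(\overline P)$ as $r\to1$, and it can be cut off and mollified.

\subsection{The exponents $e_j$}

Let $\xi_j\in(0,\pi)$ be the interior angle at $c_j$, where $\Sigma_{j-1}$ ends and $\Sigma_j$ starts. Put
\[
D_j=\delta_{j-1}-\delta_j\in(-\pi,\pi),\qquad e_j=\frac{\xi_j-D_j}\pi-1 .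
\]

\begin{lemma}\label{lem:angles}
At each corner $\xi_j-D_j>0$, so $-1<e_j<1$. The corner $c_j$ is negative if and only if $e_j>0$, i.e.\ $D_j+\pi<\xi_j$. Moreover $\sum_jD_j=0$ and $\sum_je_j=-2$, and at most one corner is negative.
\end{lemma}

\begin{proof}
Drop the index $j$, write $\delta_-=\delta_{j-1}$, $\delta_+=\delta_j$, and place $c_j=0$ with $\Sigma_j$ along $\mathbb R_+$. Then $n_+=i$; the side $\Sigma_{j-1}$ lies along $e^{i\xi}\mathbb R_+$ and is traversed toward $0$, so its tangent is $-e^{i\xi}$ and $n_-=-ie^{i\xi}$. Use the unit vectors $n_\pm e^{-i\delta_\pm}$ instead of $v_\pm$; this scales columns by positive factors. The diagonal entries are $\cos\delta_\pm>0$, and the off-diagonal entries are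
\begin{align*}
n_+\cdot(n_-e^{-i\delta_-})&=\operatorname{Re}\bigl((-i)(-i)e^{i(\xi-\delta_-)}\bigr)=-\cos(\xi-\delta_-),\\
n_-\cdot(n_+e^{-i\delta_+})&=\operatorname{Re}\bigl(ie^{-i\xi}\,ie^{-i\delta_+}\bigr)=-\cos(\xi+\delta_+).
\end{align*}
Hence
\begin{equation}\label{eq:det}
\det=\cos\delta_+\cos\delta_--\cos(\xi-\delta_-)\cos(\xi+\delta_+)=\tfrac12\bigl[\cos D-\cos(2\xi-D)\bigr]=\sin\xi\,\sin(\xi-D).
\end{equation}

Suppose $\xi-D\le0$. Since $\xi>0$ and $D<\pi$, $\xi-D\in(-\pi,0]$ and $\det\le0$. From $\xi\le\delta_--\delta_+$ we get
\[
-\tfrac\pi2<-\delta_-<\xi-\delta_-\le-\delta_+<\tfrac\pi2,\qquad -\tfrac\pi2<\delta_+<\xi+\delta_+\le\delta_-<\tfrac\pi2,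
\]
so both off-diagonal entries are negative. Let $m_{11},m_{12},m_{21},m_{22}$ be the entries of the matrix. If $u\ge0$ is mapped to a positive vector, then $m_{11}u_1>|m_{12}|u_2$ and $m_{22}u_2>|m_{21}|u_1$. This forces $u_1,u_2>0$, and multiplication gives $m_{11}m_{22}>m_{12}m_{21}$, i.e.\ $\det>0$, a contradiction. So the $\mathcal S$-property implies $\xi-D>0$.

As $D>-\pi$, we have $0<\xi-D<\pi+\xi<2\pi$, whence $-1<e<1$, and by \eqref{eq:det} $\det<0$ if and only if $\xi-D>\pi$, i.e.\ $e>0$.

In $\sum D_j$ every $\delta_k$ occurs once with each sign, so $\sum D_j=0$. With $\sum\xi_j=2\pi$ this gives $\sum e_j=2-4=-2$. For two corners $i\ne j$ the other two exponents have sum greater than $-2$, so $e_i+e_j<0$. Hence at most one $e_j$ is positive.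
\end{proof}

This proves part 1 of Theorem~\ref{thm:class}. The only consequence of the standing assumption used in the rest of the planar proof is the inequality $\xi_j>D_j$.

\section{A first-order equation}\label{sec:first}

Formula \eqref{eq:weak} says that $W=G\mathbf 1_P$ satisfies $\bar\partial W=\sum v_k\,\frac12\operatorname{Re}G\,ds$ on the whole plane. The next lemma puts every solution of \eqref{eq:B}, with drift and with arbitrary measures, in this form. The gain is that the second-order relation for the real $p_0$ becomes a first-order equation, in which boundary measures appear without derivatives.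

For a finite complex measure $\omega$ with compact support, the Cauchy transform $\mathcal C\omega(z)=\frac1\pi\int\frac{d\omega(w)}{z-w}$ converges absolutely for a.e.\ $z$, lies in $L^q_{\mathrm{loc}}$ for all $q<2$, is $O(1/|z|)$ at infinity, and satisfies $\bar\partial\,\mathcal C\omega=\omega$ in $\mathcal D'(\mathbb R^2)$. A compactly supported distribution $u$ for which $\bar\partial u$ is a finite measure equals $\mathcal C(\bar\partial u)$.

\begin{lemma}\label{lem:W}
A real $p_0\in L^1(P)$ and finite signed measures $\mu_j$ on $\overline\Sigma_j$ satisfy \eqref{eq:B} if and only if there is $W\in L^1(\mathbb C)$ with $W=0$ a.e.\ off $P$, $\operatorname{Re}W=p_0$ a.e.\ on $P$, and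
\begin{equation}\label{eq:W}
\bar\partial W=\theta p_0\mathbf 1_P\,dx+\sum_jv_j\mu_j\qquad\text{in }\mathcal D'(\mathbb R^2).
\end{equation}
In that case $W$ is determined by $p_0$ and the $\mu_j$, and $W\in L^q$ for all $q<2$.
\end{lemma}

\begin{proof}
Let $\omega=\omega_1+i\omega_2$ be the right side of \eqref{eq:W} and extend $p_0$ by $0$. Relation \eqref{eq:B} for $f\in C_c^\infty(\mathbb R^2)$ says
\begin{equation}\label{eq:div}
\tfrac12\Delta p_0=\operatorname{div}\omega=\partial_x\omega_1+\partial_y\omega_2 .
\end{equation}
If $\bar\partial W=\omega$, then $\frac12\Delta W=2\partial\bar\partial W=(\partial_x-i\partial_y)(\omega_1+i\omega_2)$, so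
\begin{equation}\label{eq:ReW}
\tfrac12\Delta\operatorname{Re}W=\operatorname{div}\omega .
\end{equation}

If $W$ is as in the lemma, then $\operatorname{Re}W=p_0$ on the plane and \eqref{eq:ReW} is \eqref{eq:div}. Also $W$ has compact support, so $W=\mathcal C\omega$; this gives uniqueness and $W\in L^q$.

Conversely let \eqref{eq:B} hold and put $W=\mathcal C\omega$. By \eqref{eq:div}, \eqref{eq:ReW} and Weyl's lemma, $\operatorname{Re}W-p_0$ is harmonic on $\mathbb R^2$. It tends to $0$ at infinity, so it vanishes: $\operatorname{Re}W=p_0$. Off $\overline P$ the function $W$ is analytic with real part $0$, hence constant on the connected set $\mathbb C\setminus\overline P$, and the constant is $0$ because $W\to0$ at infinity.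
\end{proof}

We call $W$ the \emph{complex density} of the solution. For given data, the complex densities form a real vector space, denoted $\mathcal W$.

\section{Zero drift}\label{sec:zero}

\subsection{The reference function}

Let $\Phi:P\to\mathbb H$ be conformal with $\Phi(c_j)=x_j$ finite, $x_1<x_2<x_3<x_4$; then $\infty$ is the image of a point of $\Sigma_4$. As in Section~\ref{sec:counter} we build a function with argument $-\delta_j$ on $\Sigma_j$:
\begin{equation}\label{eq:F}
F=e^{-i\delta_4}\prod_{j=1}^4(\Phi-x_j)^{-D_j/\pi},\qquad \arg(\Phi-x_j)\in[0,\pi].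
\end{equation}
By $\arg F$ we mean the branch given by this formula, $\arg F=-\delta_4-\frac1\pi\sum_jD_j\arg(\Phi-x_j)$.

\begin{lemma}\label{lem:F}
$F$ is analytic and zero-free in $P$ and across the open sides, $\arg F=-\delta_j$ on $\Sigma_j$, and $|F|\asymp|z-c_j|^{-D_j/\xi_j}$ near $c_j$. Moreover
\begin{equation}\label{eq:argF}
|\arg F|\le\delta_{\max}:=\max_j|\delta_j|<\frac\pi2\quad\text{in }P,\qquad\text{so }\operatorname{Re}F>0 .
\end{equation}
\end{lemma}

\begin{proof}
Since $\sum D_j=0$, the product equals $\prod(1-x_j/\Phi)^{-D_j/\pi}$, with principal powers, near the point where $\Phi=\infty$, so $F$ is analytic and nonzero there as well. The size near $c_j$ follows from \eqref{eq:Phi-corner}. Let $\alpha_j=\frac1\pi\arg(\Phi-x_j)$; then $0<\alpha_1<\alpha_2<\alpha_3<\alpha_4<1$ in $P$. With $D_j=\delta_{j-1}-\delta_j$ and $\delta_0=\delta_4$,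
\begin{align*}
\arg F&=-\delta_4-\sum_{j=1}^4(\delta_{j-1}-\delta_j)\alpha_j\\
&=-\bigl[\delta_1(\alpha_2-\alpha_1)+\delta_2(\alpha_3-\alpha_2)+\delta_3(\alpha_4-\alpha_3)+\delta_4(1-\alpha_4+\alpha_1)\bigr].
\end{align*}
The four weights are positive with sum $1$, which proves \eqref{eq:argF}. On $\Sigma_j$ we have $\alpha_i=0$ for $i\le j$ and $\alpha_i=1$ for $i>j$ when $j\le3$, and all $\alpha_i$ are equal when $j=4$; so the weight of $\delta_j$ is $1$ and the others vanish.
\end{proof}

By \eqref{eq:bc}, $\operatorname{Re}F$ is a candidate density, and it is integrable along the sides because $D_j<\xi_j$; if $D_j\ge\xi_j$ were allowed, it would fail to be integrable along the sides at $c_j$. A further factor $1/(\Phi-x_j)\asymp|z-c_j|^{-\pi/\xi_j}$ is affordable precisely when $D_j+\pi<\xi_j$, that is, when $c_j$ is negative. The following proposition says that this describes all solutions.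

\begin{proposition}\label{prop:zero}
Let $\theta=0$. The complex densities are exactly the functions $W=(M\circ\Phi)F$ on $P$ (and $0$ off $P$), where
\begin{itemize}
\item $M=m_0$, $m_0\in\mathbb R$, if no corner is negative;
\item $M(\zeta)=m_0+\dfrac{m_1}{\zeta-x_N}$, $m_0,m_1\in\mathbb R$, if $c_N$ is the negative corner.
\end{itemize}
\end{proposition}

\begin{proof}[Proof that these functions are complex densities]
Let $G=(M\circ\Phi)F$. It is analytic across the open sides, and $Ge^{i\delta_j}$ is real on $\Sigma_j$ since $M\circ\Phi$ is. Near $c_j$, $|G|\lesssim|z-c_j|^{-D_j/\xi_j}$ with $D_j/\xi_j<1$ if $M$ has no pole at $x_j$; at a pole $x_N$, $|G|\lesssim|z-c_N|^{-(D_N+\pi)/\xi_N}$ with $(D_N+\pi)/\xi_N<1$. So Lemma~\ref{lem:analytic} applies, and \eqref{eq:weak} with $\varphi\in C_c^\infty(\mathbb C)$ says $\bar\partial(G\mathbf 1_P)=\sum_jv_j\,\frac12\operatorname{Re}G\,ds|_{\Sigma_j}$. This is \eqref{eq:W} with $\theta=0$ and $p_0=\operatorname{Re}G$.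
\end{proof}

\subsection{There are no other solutions}

The difficulty is that the $\mu_j$ are only measures, so a priori $W$ has no boundary values. The vanishing of $W$ outside $P$ repairs this: it makes the boundary measure orthogonal to analytic functions, and the theorem of F.\ and M.\ Riesz makes it absolutely continuous. We recall the facts needed. The space $H^1(\mathbb D)$ consists of the analytic $k$ on $\mathbb D$ with $\|k\|:=\sup_{r<1}\int_0^{2\pi}|k(re^{it})|\,dt<\infty$. Such $k$ has radial limits a.e., $k(r\,\cdot)\to k$ in $L^1(\mathbb T)$ as $r\uparrow1$, and Cauchy's formula with boundary values holds. \emph{F.\ and M.\ Riesz:} if a complex measure $\lambda$ on $\mathbb T$ satisfies $\int\zeta^n\,d\lambda=0$ for all $n\ge0$, then $d\lambda=k\,d\zeta$ with $k\in H^1(\mathbb D)$.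

Let $\kappa(\zeta)=i\frac{1+\zeta}{1-\zeta}$, which maps $\mathbb D$ onto $\mathbb H$ and $1$ to $\infty$, and let $\psi=\Phi^{-1}\circ\kappa:\mathbb D\to P$, $a_j=\kappa^{-1}(x_j)\ne1$. Since $\kappa(\zeta)-x_j$ is a constant times $(\zeta-a_j)/(\zeta-1)$ and $\sum D_j=0$, \eqref{eq:F} gives $F\circ\psi=C\prod(\zeta-a_j)^{-D_j/\pi}$. With \eqref{eq:SC},
\begin{equation}\label{eq:E}
E:=(F\circ\psi)\,\psi'=C'\prod_{j=1}^4(\zeta-a_j)^{e_j},\qquad C'\ne0 .
\end{equation}
This is the role of the exponents $e_j$.

\begin{proof}[Proof of Proposition~\ref{prop:zero}, converse]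
Let $W$ be a complex density, $\theta=0$, and $\nu=\sum_jv_j\mu_j$, so that $W=\mathcal C\nu$ is analytic in $P$ and vanishes off $\overline P$.

\emph{(a) Absolute continuity.} Expanding $\mathcal C\nu=0$ at infinity gives $\int w^n\,d\nu=0$ for all $n\ge0$. Polynomials are uniformly dense in the space of functions continuous on $\overline P$ and analytic in $P$: dilate about an interior point of the convex set $P$, then apply Runge's theorem. So $\nu$ annihilates this space. Let $\tilde\nu$ be the measure on $\mathbb T$ that corresponds to $\nu$ under the homeomorphism $\psi:\mathbb T\to\partial P$. Testing $\nu$ with $(\psi^{-1})^n$ gives $\int_{\mathbb T}\zeta^n\,d\tilde\nu=0$ for $n\ge0$, so $d\tilde\nu=k\,d\zeta$ with $k\in H^1(\mathbb D)$.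

For $\zeta_0\in\mathbb D$ the function $\frac{\zeta-\zeta_0}{\psi(\zeta)-\psi(\zeta_0)}$, with value $1/\psi'(\zeta_0)$ at $\zeta_0$, is analytic in $\mathbb D$ and continuous on $\overline{\mathbb D}$, because $\psi$ is injective on $\overline{\mathbb D}$. Cauchy's formula gives
\[
W(\psi(\zeta_0))=-\frac1\pi\int_{\mathbb T}\frac{k(\zeta)}{\psi(\zeta)-\psi(\zeta_0)}\,d\zeta=\frac{-2i\,k(\zeta_0)}{\psi'(\zeta_0)} ,
\qquad\text{i.e.}\qquad (W\circ\psi)\,\psi'=-2ik .
\]

\emph{(b) A real quotient.} Let
\[
m=\frac{W\circ\psi}{F\circ\psi}=\frac{-2ik}{E}.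
\]
By (a), $W\circ\psi$ and $m$ have radial boundary values a.e.\ on $\mathbb T$. Let $\tilde\mu_j$ correspond to $\mu_j$ under $\psi$. On the open arc $\psi^{-1}(\Sigma_j)$ we have $k\,d\zeta=v_j\,d\tilde\mu_j$ with $\tilde\mu_j$ real and $d\zeta=i\zeta\,|d\zeta|$, so $ki\zeta/v_j$ is real a.e. The tangent to $\Sigma_j$ is $i\zeta\psi'/|\psi'|$, hence $n_j=-\zeta\psi'/|\psi'|$, and with $k=\frac i2(W\circ\psi)\psi'$ we find
\[
ki\zeta=-\tfrac12(W\circ\psi)\,\zeta\psi'=\tfrac12(W\circ\psi)\,n_j|\psi'| .
\]
So the boundary values satisfy $(W\circ\psi)\,n_j/v_j\in\mathbb R$ a.e., which is \eqref{eq:bc} again. By Lemma~\ref{lem:F}, $(F\circ\psi)\,n_j/v_j=(F\circ\psi)\,e^{i\delta_j}\cos\delta_j>0$. Therefore $m$ has real boundary values a.e.\ on $\mathbb T$.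

\emph{(c) Reflection.} Put $m(\zeta)=\overline{m(1/\bar\zeta)}$ for $|\zeta|>1$, including $\zeta=\infty$. Let $I$ be a compact arc of $\mathbb T\setminus\{a_1,\dots,a_4\}$. By \eqref{eq:E}, $E$ is analytic and nonzero near $I$, so $m(r\,\cdot)$ converges in $L^1(I)$, as $r\uparrow1$, to the real boundary function, and so does $m(r^{-1}\,\cdot)=\overline{m(r\,\cdot)}$. In particular $m$ is integrable near each interior point of $I$. For $\varphi\in C_c^\infty$ supported near an interior point of $I$,
\[
\int_{\{|\zeta|<r\}\cup\{|\zeta|>1/r\}}m\,\bar\partial\varphi\,d^2\zeta=\frac1{2i}\oint_{|\zeta|=r}m\varphi\,d\zeta-\frac1{2i}\oint_{|\zeta|=1/r}m\varphi\,d\zeta\ \longrightarrow\ 0 .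
\]
Hence $\bar\partial m=0$ across $I$, and by Weyl's lemma $m$ is analytic on the Riemann sphere minus $\{a_1,\dots,a_4\}$.

\emph{(d) Singularities.} Let $|\zeta-a_j|=\rho$ be small. On the disc $D(\zeta,\rho/2)$, $|w-a_j|\asymp\rho$, and for $|w|>1$ also $|1/\bar w-a_j|=|w-a_j|/|w|\asymp\rho$. By \eqref{eq:E} and the definition of $m$, $|m(w)|\le C\rho^{-e_j}|k(w)|$ if $|w|<1$ and $|m(w)|\le C\rho^{-e_j}|k(1/\bar w)|$ if $|w|>1$. The radii $|w|$ range over an interval of length at most $\rho$, and on each circle the integral of $|k|$ with respect to the angle is at most $\|k\|$. The mean value inequality gives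
\[
|m(\zeta)|\le\frac4{\pi\rho^2}\int_{D(\zeta,\rho/2)}|m|\,d^2w\le C\rho^{-2}\cdot\rho^{-e_j}\cdot\rho\,\|k\|=C\|k\|\,\rho^{-1-e_j} .
\]
Since $1+e_j<2$, $m$ has at most a simple pole at $a_j$. If it has one, then $|k|=\frac12|mE|\asymp|\zeta-a_j|^{-1+e_j}$ on $\mathbb T$ near $a_j$, and $k\in L^1(\mathbb T)$ forces $e_j>0$: the corner $c_j$ is negative.

Thus $M=m\circ\kappa^{-1}$ is a rational function, real on $\mathbb R$, finite at $\infty=\kappa(1)$, with no pole if there is no negative corner and otherwise at most a simple pole at $x_N$. So it has the stated form, and $W=(M\circ\Phi)F$ on $P$.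
\end{proof}

\section{Drift}\label{sec:drift}

With a drift, \eqref{eq:W} reads $\bar\partial W=\theta\operatorname{Re}W$ in $P$, which is not complex linear. But $\theta\operatorname{Re}W=AW$ with $A=\frac\theta2(1+\overline W/W)$, a bounded function. If $\bar\partial s=A$, then $e^{-s}W$ is analytic in $P$. To keep the boundary condition, multiplication by $e^{-s}$ must turn the real measures $\mu_j$ into real measures, so $s$ should be real on $\partial P$. This leads to the following problem.

\begin{lemma}\label{lem:T}
There is a real-linear compact operator $T:L^\infty(P;\mathbb C)\to C(\overline P;\mathbb C)$ such that $s=TA$ satisfies $\bar\partial s=A$ in $\mathcal D'(P)$ and $\operatorname{Im}s=0$ on $\partial P$.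
\end{lemma}

\begin{proof}
The idea is to transplant the problem to the disc by a conformal map $\psi:\mathbb D\to P$, solve it by a Cauchy transform, and make the boundary values real by adding the reflected transform. By \eqref{eq:SC}, $|\psi'|\asymp|\zeta-a_j|^{-(1-\xi_j/\pi)}$ near $a_j$ with $1-\xi_j/\pi<1$, so $\psi'\in L^p(\mathbb D)$ for some $p>2$. Fix such $p$, let $p'=p/(p-1)<2$, and put $B=(A\circ\psi)\overline{\psi'}$ on $\mathbb D$, $B=0$ elsewhere; then $\|B\|_p\le C\|A\|_\infty$. The function
\[
h(\zeta)=\frac1\pi\int_{\mathbb D}\frac{B(w)}{\zeta-w}\,d^2w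
\]
satisfies $\bar\partial h=B$. By H\"older's inequality $|h|\le C\|B\|_p$, and from
\[
h(\zeta)-h(\zeta')=\frac{\zeta'-\zeta}\pi\int_{\mathbb D}\frac{B(w)\,d^2w}{(\zeta-w)(\zeta'-w)},\qquad
\int_{\mathbb C}\frac{d^2w}{|\zeta-w|^{p'}|\zeta'-w|^{p'}}=C|\zeta-\zeta'|^{2-2p'}
\]
(scaling; the integral converges because $1<p'<2$) we get $|h(\zeta)-h(\zeta')|\le C\|B\|_p|\zeta-\zeta'|^{1-2/p}$ on $\mathbb C$.

For $\zeta\in\overline{\mathbb D}$ let
\[
\hat s(\zeta)=h(\zeta)+\overline{h(1/\bar\zeta)},\qquad \overline{h(1/\bar\zeta)}=\frac1\pi\int_{\mathbb D}\frac{\zeta\,\overline{B(w)}}{1-\bar w\zeta}\,d^2w.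
\]
The second term is analytic in $\mathbb D$, so $\bar\partial\hat s=B$ there. For $|\zeta|=1$, $\hat s=2\operatorname{Re}h$ is real. The second term is H\"older continuous on $\frac12\le|\zeta|\le1$, where $\zeta\mapsto1/\bar\zeta$ is Lipschitz, and Lipschitz on $|\zeta|\le\frac34$, where the kernel has bounded $\zeta$-derivative; all constants are at most $C\|B\|_p$. So $A\mapsto\hat s$ is bounded into $C(\overline{\mathbb D})$, and it maps bounded sets to equicontinuous ones; by Arzel\`a--Ascoli it is compact. Put $s=TA=\hat s\circ\psi^{-1}$. It is continuous on $\overline P$ and real on $\partial P$. With $\phi=\psi^{-1}$, $\bar\partial s=(B\circ\phi)\,\overline{\phi'}=A\,\overline{(\psi'\circ\phi)\,\phi'}=A$ in $P$.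
\end{proof}

\begin{lemma}\label{lem:mult}
Let $W\in L^q(\mathbb C)$ for all $q<2$, $W=0$ off $P$, and let $\bar\partial W=\omega$ be a finite measure on $\overline P$. Let $s\in C(\overline P)$ with $\bar\partial s=A\in L^\infty(P)$ in $\mathcal D'(P)$. Then $e^sW$ (zero off $P$) satisfies
\[
\bar\partial(e^sW)=e^s\omega+e^sAW\qquad\text{in }\mathcal D'(\mathbb R^2).
\]
\end{lemma}

\begin{proof}
For $s\in C_c^\infty(\mathbb C)$ this is the Leibniz rule. In general it suffices to find $s_n\in C_c^\infty(\mathbb C)$ with $s_n\to s$ uniformly on $\overline P$ and $\bar\partial s_n\to A$ in $L^4(P)$: since $W\in L^{4/3}$ lives on $P$ and $\omega$ on $\overline P$, all terms then converge in the sense of distributions.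

We may assume $0\in P$. For $r<1$ the function $s(rz)$ is continuous on $r^{-1}P$, a neighborhood of $\overline P$, and its $\bar\partial$-derivative is $rA(rz)$. As $r\to1$, $s(r\,\cdot)\to s$ uniformly on $\overline P$ and $rA(r\,\cdot)\to A$ in $L^4(P)$. For fixed $r$, mollifications of $s(r\,\cdot)$ converge to it uniformly on $\overline P$, and their $\bar\partial$-derivatives converge to $rA(r\,\cdot)$ in $L^4(P)$. Multiply by a cutoff equal to $1$ near $\overline P$ and choose a diagonal sequence.
\end{proof}

For $W\in\mathcal W$ let
\[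
A_W=\frac\theta2\Bigl(1+\frac{\overline W}W\Bigr)\ \text{where }W\ne0,\qquad A_W=0\ \text{elsewhere},\qquad s_W=TA_W .
\]

\begin{proposition}\label{prop:drift}
Let $\theta\in\mathbb R^2$ be arbitrary.
\begin{enumerate}
\item[(i)] For every $W\in\mathcal W$ there is a unique $M_W$ as in Proposition~\ref{prop:zero} such that
\begin{equation}\label{eq:rep}
W=e^{s_W}(M_W\circ\Phi)F\quad\text{on }P,\qquad s_W\in C(\overline P),\quad s_W\text{ real on }\partial P .
\end{equation}
Moreover $M_{\lambda W}=\lambda M_W$ for $\lambda\in\mathbb R$.
\item[(ii)] Every $M$ as in Proposition~\ref{prop:zero} is $M_W$ for some $W\in\mathcal W$.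
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $W$ satisfy \eqref{eq:W}, $s=s_W$ and $A=A_W$. Then $|A|\le|\theta|$ and $AW=\frac\theta2(W+\overline W)=\theta p_0$ on $P$. For $H=e^{-s}W$, Lemma~\ref{lem:mult}, applied with $-s$, gives
\[
\bar\partial H=e^{-s}\Bigl(\theta p_0\mathbf 1_P\,dx+\sum_jv_j\mu_j\Bigr)-e^{-s}AW\,dx=\sum_jv_j\,(e^{-s}\mu_j).
\]
As $s$ is real and continuous on $\partial P$, the $e^{-s}\mu_j$ are finite real measures. By Lemma~\ref{lem:W}, $H$ is a complex density for zero drift, and Proposition~\ref{prop:zero} gives $H=(M\circ\Phi)F$. Since $F$ has no zeros, $M$ is unique. For real $\lambda\ne0$, $A_{\lambda W}=A_W$, hence $s_{\lambda W}=s_W$ and $M_{\lambda W}=\lambda M_W$; and $M_0=0$.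

(ii) For $M=0$ take $W=0$. Otherwise let $H=(M\circ\Phi)F$, which has only isolated zeros in $P$, and let $\mu_j^H$ be real measures with $\bar\partial H=\sum v_j\mu^H_j$ (Proposition~\ref{prop:zero}). We need $s$ such that $W=e^sH$ has $s_W=s$; this is the fixed point equation
\[
s=\mathcal N(s):=T\Bigl[\frac\theta2\Bigl(1+e^{\bar s-s}\,\frac{\overline H}H\Bigr)\Bigr],\qquad s\in C(\overline P;\mathbb C).
\]
Since $|e^{\bar s-s}|=|e^{-2i\operatorname{Im}s}|=1$, the argument of $T$ is bounded by $|\theta|$, and it depends continuously on $s$ as a map into $L^\infty$. By Lemma~\ref{lem:T}, $\mathcal N$ is continuous with relatively compact range, so Schauder's theorem, applied in a closed ball containing the range, gives a fixed point $s$. Put $W=e^sH$, zero off $P$. Then $(\bar\partial s)W=\frac\theta2(W+\overline W)=\theta\operatorname{Re}W$ on $P$, and by Lemma~\ref{lem:mult}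
\[
\bar\partial W=\theta\operatorname{Re}W\,\mathbf 1_P\,dx+\sum_jv_j\,(e^s\mu_j^H)
\]
with $e^s$ real on $\partial P$. By Lemma~\ref{lem:W}, $W$ is a complex density for the drift $\theta$. Finally $e^{\bar s-s}\overline H/H=\overline W/W$, so $s=s_W$ and $M=M_W$.
\end{proof}

The assignment $W\mapsto M_W$ need not be linear, because $s_W$ depends on $W$; so dimensions must be counted with care. What makes the count possible is that \eqref{eq:rep} describes $W$ on $\partial P$: it extends continuously to the open sides, and on $\Sigma_j$
\begin{equation}\label{eq:side}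
We^{i\delta_j}=e^{s_W}\,M_W(\Phi)\,|F|\in\mathbb R,\qquad p_0=\operatorname{Re}W=e^{s_W}\,M_W(\Phi)\,|F|\cos\delta_j .
\end{equation}
So $W$ vanishes at a point of an open side exactly when $M_W(\Phi)$ does.

\section{Proof of Theorem~\ref{thm:class} and Corollary~\ref{cor:drift}}

Part 1 is Lemma~\ref{lem:angles}. By \eqref{eq:rep}, $W=0$ if and only if $M_W=0$.

\emph{$p_0$ determines $W$.} Suppose two solutions have the same $p_0$, and let $W$ be the difference of their complex densities. Then $\operatorname{Re}W=0$, and by \eqref{eq:W} $W$ is a complex density for zero drift. By Proposition~\ref{prop:zero}, $W=(M\circ\Phi)F$, and on $\Sigma_j$ we have $0=\operatorname{Re}W=M(\Phi)|F|\cos\delta_j$. Hence $M=0$ and $W=0$. So $W\mapsto\operatorname{Re}W$ is an isomorphism of real vector spaces from $\mathcal W$ onto $V$.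

\emph{Dimension, no negative corner.} Here $M_W$ is a constant. Fix $z_0\in\Sigma_1$. By \eqref{eq:side}, $W\mapsto W(z_0)e^{i\delta_1}$ is a real-valued linear functional on $\mathcal W$, and it is injective: if $W(z_0)=0$, then $M_W=0$ and $W=0$. So $\dim\mathcal W\le1$, and by Proposition~\ref{prop:drift}(ii) with $M=1$, $\dim\mathcal W=1$.

\emph{Dimension, one negative corner $c_N$.} Choose distinct points $z_0,z_1\in\Sigma_1$; there $\Phi$ is finite. If $W$ vanishes at both, then $M_W(\zeta)=m_0+m_1/(\zeta-x_N)$ has two zeros, so $M_W=0$ and $W=0$. Hence the two real linear functionals $W\mapsto W(z_i)e^{i\delta_1}$ separate points and $\dim\mathcal W\le2$. By Proposition~\ref{prop:drift}(ii) there are complex densities $W_0$ and $W_1$ with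
\[
M_{W_0}(\zeta)=\frac{\zeta-\Phi(z_1)}{\zeta-x_N},\qquad M_{W_1}(\zeta)=\frac{\zeta-\Phi(z_0)}{\zeta-x_N}.
\]
$W_0$ vanishes at $z_1$ but not at $z_0$, and $W_1$ at $z_0$ but not at $z_1$. They are independent, and $\dim\mathcal W=2$.

\emph{Signs when $M_W=m_0\ne0$.} Let $m_0>0$ and $s_W=u+iw$. Then
\[
p_0=\operatorname{Re}W=m_0e^u|F|\cos(\arg F+w)\quad\text{in }P .
\]
As $w$ is continuous on $\overline P$ and vanishes on $\partial P$, there is a neighborhood $U$ of $\partial P$ with $|w|<\frac\pi2-\delta_{\max}$ on $P\cap U$; by \eqref{eq:argF}, $p_0>0$ on $P\cap U$. By \eqref{eq:B} with $f\in C_c^\infty(P)$, $\frac12\Delta p_0-\theta\cdot\nabla p_0=0$ in $\mathcal D'(P)$, so $p_0$ is smooth in $P$ by elliptic regularity. Every point of $P$ lies in a parallelogram $P'$, a dilate of $P$ by a factor less than $1$ about an interior point, with $\partial P'\subset P\cap U$. The minimum principle on $P'$ gives $p_0>0$ there. So $p_0>0$ in $P$. If $m_0<0$, then $M_{-W}=-m_0>0$, so $-p_0>0$.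

\emph{Signs when $m_1\ne0$.} Now $c_N$ is negative and $M_W$ takes opposite signs on the two sides of $x_N$. By \eqref{eq:side}, $p_0$ has opposite signs at points of $\Sigma_{N-1}$ and $\Sigma_N$ close to $c_N$. Since $p_0$ is continuous up to the open sides, it takes both signs on nonempty open subsets of $P$.

\emph{Conclusion.} If no corner is negative, $V$ is one-dimensional and its nonzero elements have $M_W=m_0\ne0$; this proves part 2. Let $c_N$ be negative. We have shown that $p_0\neq 0$ does not change sign if and only if $m_1=0$, and is then strictly of one sign. It remains to see that the $W$ with $m_1=0$ form a line; this needs an argument because $W\mapsto M_W$ is not known to be linear. Let $W_+$ be a complex density with $M_{W_+}=1$ and let $W\in\mathcal W$ have $m_1=0$. The number $W_+(z_0)e^{i\delta_1}$ is real and nonzero and $W(z_0)e^{i\delta_1}$ is real, so there is $\lambda\in\mathbb R$ such that $W'=W-\lambda W_+$ vanishes at $z_0$. If $W'\ne0$, then $M_{W'}\not\equiv0$ vanishes at $\Phi(z_0)$, so it is not constant and has a pole at $x_N$. By \eqref{eq:rep}, and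 since $s_{W'}$ is bounded, $|W'|/|F|\to\infty$ at $c_N$. But $W$ and $W_+$ are both $O(|F|)$, a contradiction. So $W=\lambda W_+$. Conversely $M_{\lambda W_+}=\lambda$ is constant. Hence the elements of $V$ that do not change sign are exactly the real multiples of $\operatorname{Re}W_+>0$, and, as $\dim V=2$, there are others. This proves part 3. \qed

\begin{proof}[Proof of Corollary~\ref{cor:drift}]
Take $\Gamma=I$ and $R$ as in \eqref{eq:R} with $a>1$. The standing assumption does not involve the drift and was checked in Section~\ref{sec:counter}. In the first two coordinates the corner at $0$ has determinant $1-a^2<0$, so part 3 of Theorem~\ref{thm:class} gives a planar solution with drift $(\theta_1,\theta_2)$ whose density $g$ changes sign. If $K=2$ we are done. If $K\ge3$, Lemma~\ref{lem:product} gives a solution of \eqref{eq:bar} with density $p_0=g\prod_{i\ge3}e^{2\theta_ix_i}$, which changes sign.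
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{A Heavy Traffic Limit Theorem For A Class Of Open Queueing Networks With Finite Buffers}, \texttt{http://maths.nju.edu.cn/\~{}wydai/WanyangDaiPaper/heavytraffic.pdf}.
\end{thebibliography}

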